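
\newtheorem{theorem}{Theorem}[section]
\newtheorem{corollary}[theorem]{Corollary}
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{lemma}[theorem]{Lemma}
\theoremstyle{remark}
\newtheorem{remark}[theorem]{Remark}
\newtheorem*{conjecture}{Conjecture}

\title{A linear length bound for the geodesics joining two points,\\ in terms of curvature, volume and diameter}


\begin{abstract}
Let $M$ be a closed simply connected Riemannian $n$-manifold with sectional curvature at least $k$, volume at least $v$ and diameter at most $D$. We prove that for all $p,q\in M$ and every $\ell\ge 1$ there are at least $\ell$ geodesics from $p$ to $q$ of length at most $C\ell$, where $C$ depends only on $k,v,D,n$. The proof finds one family of short loops, parametrized by an even-dimensional sphere and rationally nontrivial in the homology of the loop space, whose lengths are bounded uniformly over the class; concatenating $j$ copies of it and applying Lusternik--Schnirelmann theory gives $j+1$ geodesics. Simple connectedness turns out to be unnecessary, and a linear rate is optimal.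
\end{abstract}

\section{Introduction}

\subsection{The question}

By a theorem of Serre, any two points $p,q$ of a closed Riemannian manifold are joined by infinitely many geodesics. Here, and throughout, a \emph{geodesic from $p$ to $q$} is a constant-speed geodesic $[0,1]\to M$ from $p$ to $q$, and two geodesics are distinct if they differ as maps; a geodesic may pass many times over the same closed curve. The theorem does not say how long these geodesics are. How long must one allow them to be in order to see $\ell$ of them, and which features of the metric decide this?

The round sphere $S^n$ of radius $R$, $n\ge2$, suggests an answer. If $0<d(p,q)=d<\pi R$, every geodesic from $p$ to $q$ runs on the unique great circle through $p$ and $q$, in one of two directions, so there is exactly one geodesic of each of the lengths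
\begin{equation}\label{eq:sphere}
d,\quad 2\pi R-d,\quad 2\pi R+d,\quad 4\pi R-d,\quad 4\pi R+d,\ \dots
\end{equation}
and there are no others. The $\ell$-th length grows linearly in $\ell$. One is led to guess that linear growth is the general upper bound, with a rate that depends only on coarse geometric data. These data must bound the diameter from above, because already for $\ell=1$ the length bound has to be at least $d(p,q)$.

For $n\ge1$, $k\in\mathbb R$, $v>0$, $D>0$ let $\mathcal M_{k,v}^D(n)$ be the class of closed connected $n$-dimensional Riemannian manifolds with sectional curvature $\ge k$, volume $\ge v$ and diameter $\le D$. The following is posed in \cite{BIRS}.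

\begin{conjecture}
Let $M\in\mathcal M_{k,v}^D(n)$ be simply connected. Then there is a constant $C(k,v,D,n)$, depending only on $k,v,D,n$, such that for all $p,q\in M$ and every $\ell\in\mathbb N$ there are at least $\ell$ geodesics from $p$ to $q$ of length at most $C(k,v,D,n)\cdot\ell$.
\end{conjecture}

\subsection{Results}

We prove the conjecture in the following form.

\begin{theorem}\label{thm:A}
There is a constant $C_0=C_0(k,v,D,n)$ such that for every simply connected $M\in\mathcal M_{k,v}^D(n)$, all $p,q\in M$ and all integers $j\ge0$ there are at least $j+1$ geodesics from $p$ to $q$ of length $\le d(p,q)+C_0\,j$. More precisely, either there are infinitely many geodesics with this length bound, or there are at least $j+1$ of them with pairwise different lengths.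
\end{theorem}

\begin{corollary}\label{cor:conj}
The conjecture holds with $C=C_0+D$. Moreover, for $\ell\ge1$ there are at least $\ell$ \emph{nonconstant} geodesics from $p$ to $q$ of length $\le C\ell$, also if $p=q$.
\end{corollary}

\begin{proof}
Theorem \ref{thm:A} with $j=\ell$ gives $\ell+1$ geodesics of length $\le D+C_0\ell\le C\ell$, and at most one geodesic from $p$ to $q$ is constant.
\end{proof}

\begin{theorem}\label{thm:B}
Simple connectedness is unnecessary: there is a constant $C_1=C_1(k,v,D,n)$ such that for every $M\in\mathcal M_{k,v}^D(n)$, all $p,q\in M$ and all integers $j\ge0$ there are at least $j+1$ geodesics from $p$ to $q$ of length $\le d(p,q)+C_1\,j$. For $n\ge2$ a bound linear in the number of geodesics is optimal: on the round $S^n$ of radius $R$, if $0<d(p,q)<\pi R$, any collection of $\ell\ge1$ geodesics from $p$ to $q$ contains one of length $\ge\pi R(\ell-1)$. In particular any constant $C$ as in the conjecture satisfies $C\ge\pi R$ whenever the class contains this sphere.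
\end{theorem}

\subsection{Plan}

The argument separates into topology and geometry, and the interface between the two is one number. Call a family of loops $g\colon S^{2m}\to\Omega_{p_0}M$, $m\ge1$, \emph{essential} if $g_*[S^{2m}]\ne0$ in $H_{2m}(\Omega_{p_0}M;\mathbb Q)$.

\smallskip
\emph{Topology} (Sections \ref{sec:S3}--\ref{sec:top}). If $M$ is simply connected with diameter $\le D$ and carries an essential family of loops of length $\le L$, then the conclusion of Theorem \ref{thm:A} holds for $M$ with $C_0=L+3D$ (Proposition \ref{prop:families}). Every closed simply connected manifold of dimension at least $2$ carries an essential family for some $L$ (Proposition \ref{prop:sphere}).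

\smallskip
\emph{Geometry} (Sections \ref{sec:contract}--\ref{sec:models}). It remains to bound $L$ uniformly. Following Grove and Petersen \cite{GP}, the bounds on curvature, volume and diameter give a uniform local contraction with length control (Lemma \ref{lem:H}). With Gromov's precompactness theorem, every $M$ in the class is homotopy equivalent, by a map controlled at one fixed scale, to a member of a finite list of models. We choose one essential family on each model and transplant it.

\smallskip
Section \ref{sec:pi1} treats nontrivial fundamental groups and optimality.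

\subsection{Conventions}

Manifolds are connected. $\Omega(p,q)$ is the space of continuous paths $[0,1]\to M$ from $p$ to $q$ with the uniform topology, and $\Omega_p=\Omega_pM=\Omega(p,p)$. A map $\Gamma\colon X\to\Omega(p,q)$ is continuous if and only if $(x,t)\mapsto\Gamma(x)(t)$ is continuous on $X\times[0,1]$. Parameter spaces $X$ are compact metric spaces. We write $\alpha\beta$ for concatenation and $\alpha^{-1}$ for the reversed path; $|\cdot|$ is the norm of a vector or the measure of a subset of a unit sphere. Homology and cohomology are singular.

\section{The mechanism on the three-sphere}\label{sec:S3}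

This section is an illustration; the proofs begin in Section \ref{sec:families}.

Let $M=S^3$ be the unit sphere, $p_0$ a point, and $S^2\subset S^3$ the equator with respect to $p_0$. Fix $x_0\in S^2$. For $x\in S^2$ let $g(x)$ be the loop that runs from $p_0$ along the half great circle through $x$ to $-p_0$ and returns along the half great circle through $x_0$. Every $g(x)$ has length $2\pi$.

The map $S^2\times[0,1]\to S^3$, $(x,t)\mapsto g(x)(t)$, sends both ends $S^2\times\{0\}$ and $S^2\times\{1\}$ to $p_0$. A point of $S^3$ off the half great circle through $x_0$ has exactly one preimage, and the map is a local diffeomorphism there. So the induced map from the suspension of $S^2$ to $S^3$ has degree $\pm1$, and $g$ represents a generator of $\pi_2(\Omega_{p_0}S^3)=\pi_3(S^3)=\mathbb Z$. As $\pi_1(\Omega_{p_0}S^3)=\pi_2(S^3)=0$, the Hurewicz theorem gives $g_*[S^2]\ne0$ in $H_2(\Omega_{p_0}S^3;\mathbb Q)=\mathbb Q$. Choose $w\in H^2(\Omega_{p_0}S^3;\mathbb Q)$ with $\langle w,g_*[S^2]\rangle=1$.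

Now concatenate: $\Gamma\colon S^2\times S^2\to\Omega_{p_0}S^3$, $\Gamma(x_1,x_2)=g(x_1)g(x_2)$, has loops of length $4\pi$. If $x_2$ is held fixed, the loop $g(x_2)$ can be contracted, so $\Gamma$ restricted to the first factor is homotopic to $g$; the same holds for the second factor. Let $e_1,e_2\in H^2(S^2\times S^2;\mathbb Q)$ be the pullbacks under the two projections of the class with value $1$ on $[S^2]$. Then $\Gamma^*w=e_1+e_2$. Since $e_i^2=0$ and even classes commute,
\begin{equation}\label{eq:square}
\Gamma^*(w^2)=(e_1+e_2)^2=2\,e_1e_2\ne0 .
\end{equation}

This forces three geodesic loops at $p_0$ of length not much more than $4\pi$. On the round $S^3$ there are infinitely many such loops anyway, but the following argument uses only the lengths of the loops in $\Gamma$ and \eqref{eq:square}, not the round metric. Fix a length $\lambda$ slightly larger than $4\pi$, and suppose that there are only finitely many geodesic loops of length $\le\lambda$, with just two different lengths $l_1<l_2$. Pushing loops down by the gradient flow of the energy, one sees that the loops up to any level below $l_2$ deform into small contractible neighborhoods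 of the finitely many geodesics at level $l_1$ (nothing lies below these), so $w$ vanishes there. The loops up to level $\lambda$ deform into the union of such a lower part, where $w$ vanishes, and contractible neighborhoods of the geodesics at level $l_2$, where $w$ vanishes again. A class that is a product of two factors, each vanishing on one of two open sets, vanishes on their union; hence $w^2$ vanishes, contrary to \eqref{eq:square}. With $j$ factors the same computation gives $\Gamma^*(w^j)=j!\,e_1\cdots e_j$ and $j+1$ geodesics, while the lengths grow like $2\pi j$. The linear bound is visible.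

Two points deserve attention. First, the computation needs $w$ to have even degree and the coefficients to be rational, so that $j!$ is invertible. On $S^2$ the analogous family of loops is parametrized by $S^1$, and for classes of odd degree $(e_1+e_2)^2=e_1e_2+e_2e_1=0$: the computation gives nothing. On $S^2$ one can use instead the family $S^2\to\Omega S^2$ adjoint to the Hopf map $S^3\to S^2$. Section \ref{sec:top} shows that an even-dimensional essential family always exists. Second, the rate is governed by the length of the loops in one essential family. For a fixed $M$ this is some finite number; the real problem is to bound it over the whole class.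

\section{From families of loops to geodesics}\label{sec:families}

Fix a closed Riemannian manifold $M$, points $p,q\in M$, and let $\iota>0$ be the injectivity radius of $M$.

\subsection{Broken geodesics}

Path spaces are infinite-dimensional; we replace them by spaces of broken geodesics. For $c>0$ and an integer $N\ge2$ with $\sqrt{c/N}<\iota$ let, with $x_0=p$ and $x_N=q$,
\[
B=\Big\{(x_1,\dots,x_{N-1})\in M^{N-1}:\ E:=N\sum_{i=1}^{N}d(x_{i-1},x_i)^2<c\Big\}.
\]
On $B$ each $d(x_{i-1},x_i)$ is less than $\sqrt{c/N}<\iota$, so $E$ is smooth on the open set $B\subset M^{N-1}$. For $a<c$ the set $B^a=\{E\le a\}$ is compact. The gradient of $d(\cdot,y)^2$ at $x$ is $-2\exp_x^{-1}y$ if $d(x,y)<\iota$, whence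
\[
\nabla_{x_i}E=-2N\big(\exp_{x_i}^{-1}x_{i-1}+\exp_{x_i}^{-1}x_{i+1}\big).
\]
So a critical point is exactly a tuple whose broken geodesic is an unbroken geodesic of constant speed. Conversely, a geodesic $\gamma$ from $p$ to $q$ of length $l<\sqrt c$ gives the tuple $x_i=\gamma(i/N)$ with $d(x_{i-1},x_i)=l/N<\iota$ and $E=N\cdot N\cdot(l/N)^2=l^2$. Hence critical points of $E$ on $B$ correspond bijectively to geodesics from $p$ to $q$ of length $\sqrt E<\sqrt c$.

Sending a tuple to its broken geodesic, parametrized proportionally to arc length on each $[\frac{i-1}N,\frac iN]$, gives a continuous map $B\to\Omega(p,q)$. Cohomology classes of $\Omega(p,q)$ are restricted to subsets of $B$ via this map.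

\begin{lemma}\label{lem:approx}
Let $\Gamma\colon X\to\Omega(p,q)$ be continuous with all paths of length $\le L'$, let $\mu>0$ and $c>c_0:=(L'+\mu)^2$. Then for all sufficiently large $N$, $\Gamma$ is homotopic in $\Omega(p,q)$ to a composition $X\to B^{c_0}\subset B\to\Omega(p,q)$.
\end{lemma}

\begin{proof}
The energy of a path is close to the square of its length only if its speed is nearly constant. So we first make lengths depend continuously on the path, and then reparametrize; $\mu$ makes the reparametrization invertible even where a path stands still.

\emph{Continuous lengths.} By uniform continuity of $(x,t)\mapsto\Gamma(x)(t)$ there is $N_1$ such that on each $[\frac{i-1}{N_1},\frac i{N_1}]$ every path $\Gamma(x)$ stays within distance $<\iota/2$ of its value at the left endpoint. Replace each such piece by the minimal geodesic with the same endpoints; call the new path $\Gamma_1(x)$. It has length $\le L'$. Corresponding points of the old and the new path are both within $<\iota/2$ of the value at the left endpoint, so their distance is $<\iota$, and the unique minimal geodesics between them give a homotopy $\Gamma\simeq\Gamma_1$. The length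 $\ell_x(t)$ of $\Gamma_1(x)|_{[0,t]}$ is a sum of distances between points depending continuously on $(x,t)$, so it is continuous in $(x,t)$.

\emph{Reparametrization.} Put $s_x(t)=\dfrac{\ell_x(t)+\mu t}{\ell_x(1)+\mu}$, an increasing homeomorphism of $[0,1]$. The map $(x,t)\mapsto(x,s_x(t))$ is a continuous bijection of the compact Hausdorff space $X\times[0,1]$, hence a homeomorphism, so $s_x^{-1}(u)$ is continuous in $(x,u)$. The same argument applies to $(1-\lambda)s_x+\lambda\,\mathrm{id}$ with the additional parameter $\lambda\in[0,1]$. Therefore $\Gamma_2(x)=\Gamma_1(x)\circ s_x^{-1}$ is homotopic to $\Gamma_1$. For $t\le t'$ we have $\ell_x(t')-\ell_x(t)\le(\ell_x(1)+\mu)(s_x(t')-s_x(t))$, so $\Gamma_2(x)$ is $(L'+\mu)$-Lipschitz.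

\emph{Discretization.} Let $N\ge2$ satisfy $(L'+\mu)/N<\iota/2$ and $\sqrt{c/N}<\iota$, and map $x$ to $(\Gamma_2(x)(i/N))_{1\le i\le N-1}$. Then $E\le N\cdot N\cdot((L'+\mu)/N)^2=c_0$. On $[\frac{i-1}N,\frac iN]$ both $\Gamma_2(x)$ and the broken geodesic stay within $<\iota/2$ of their common value at the left endpoint, so minimal geodesics between corresponding points again give a homotopy.
\end{proof}

\subsection{Counting critical values}

The geodesics may be degenerate, so we do not use Morse theory. Lusternik--Schnirelmann theory needs only that a class of positive degree vanishes on a small neighborhood of a critical point.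

\begin{lemma}\label{lem:LS}
Let $c$, $N$, $B$ and $E$ be as above. Let $w\in H^{\kappa}(\Omega(p,q);\mathbb Q)$ with $\kappa>0$, let $j\ge1$ and $0\le c_0<c$, and suppose $w^j|_{B^{c_0}}\ne0$. Then either there are infinitely many geodesics from $p$ to $q$ of length $\le\sqrt{c_0}$, or $E$ has at least $j+1$ critical values in $[0,c_0]$.
\end{lemma}

\begin{proof}
Assume that $B^{c_0}$ contains only finitely many critical points, with values $c_1<\dots<c_s$, and put $c_{s+1}=\infty$. We claim that for $0\le i\le s$,
\begin{equation}\label{eq:claim}
w^i|_{B^a}=0\qquad\text{whenever } a\le c_0 \text{ and } a<c_{i+1}.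
\end{equation}
For $i=s$ and $a=c_0$ this gives $w^s|_{B^{c_0}}=0$, hence $s>j$, as asserted. We prove \eqref{eq:claim} by induction on $i$.

For $i=0$, the set $B^a$ is empty, since otherwise the minimum of $E$ would be a critical value $\le a<c_1$.

Let $i\ge1$. If $a<c_i$, the case $i-1$ gives $w^{i-1}|_{B^a}=0$, so $w^i|_{B^a}=0$. Let $c_i\le a<c_{i+1}$ and $a\le c_0$.

\emph{Neighborhoods.} For small $\varrho>0$ let $\mathcal N$ and $\mathcal N'$ be the unions of the open metric balls in $M^{N-1}$ of radius $2\varrho$, respectively $\varrho$, around the critical points at level $c_i$. Choose $\varrho$ so that the $2\varrho$-balls are contractible and contained in $B$, and have disjoint closures. Choose $\zeta_1>0$ such that $c_i$ is the only critical value in $[c_i-\zeta_1,\min(c_i+\zeta_1,c_0)]$. The compact set $\{c_i-\zeta_1\le E\le\min(c_i+\zeta_1,c_0)\}\setminus\mathcal N'$ contains no critical point, so $|\nabla E|\ge\beta$ on it for some $\beta>0$. Fix $0<\zeta<\zeta_1$ with $2\zeta<\min(\beta^2,\beta\varrho)$. Let $\Psi_t$ be the flow of $-\nabla E$; it is defined for all $t\ge0$ on the compact set $B^{c_0}$ and maps this set into itself.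

\emph{Passing the level $c_i$.} We show
\begin{equation}\label{eq:push}
\Psi_1\big(\{E\le\min(c_i+\zeta,c_0)\}\big)\subset\{E\le c_i-\zeta\}\cup\mathcal N .
\end{equation}
Suppose a trajectory $\Psi_t(z)$, $0\le t\le1$, starts in $\{E\le\min(c_i+\zeta,c_0)\}$ and ends outside the set on the right. Then $E$ takes values in $(c_i-\zeta,c_i+\zeta]$ along it and drops by less than $2\zeta$. If the trajectory avoids $\mathcal N'$, then $E$ drops by $\int_0^1|\nabla E|^2\,dt\ge\beta^2$. Otherwise, since it ends outside $\mathcal N$, its last point in $\overline{\mathcal N'}$ has distance $\varrho$ from a critical point at level $c_i$. From there it travels, outside $\mathcal N'$, to distance at least $2\varrho$ from that critical point, so $E$ drops by at least $\int|\nabla E|^2\,dt\ge\beta\int|\nabla E|\,dt\ge\beta\varrho$, the integrals being over this last part. Both contradict the choice of $\zeta$.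

If $a>c_i+\zeta$, the compact set $\{c_i+\zeta\le E\le a\}$ contains no critical point, so $\Psi_t$ for large $t$ carries $B^a$ into $\{E\le c_i+\zeta\}$, and $c_i+\zeta<a\le c_0$. If $a\le c_i+\zeta$, then $B^a\subset\{E\le\min(c_i+\zeta,c_0)\}$ already. With \eqref{eq:push}, the inclusion $B^a\to B$ is in both cases homotopic in $B$ to a map into $\mathcal V\cup\mathcal N$, where $\mathcal V=\{E<c_i-\zeta/2\}$ is open. It remains to see that $w^i|_{\mathcal V\cup\mathcal N}=0$.

\emph{Cup products.} Since $\mathcal V\subset B^{c_i-\zeta/2}$, the induction hypothesis gives $w^{i-1}|_{\mathcal V}=0$. Also $w|_{\mathcal N}=0$, because $w$ has positive degree and the components of $\mathcal N$ are contractible. Hence $w^{i-1}$ lifts to $H^*(\mathcal V\cup\mathcal N,\mathcal V;\mathbb Q)$ and $w$ lifts to $H^*(\mathcal V\cup\mathcal N,\mathcal N;\mathbb Q)$. As $\mathcal V$ and $\mathcal N$ are open, the product of the lifts is defined in $H^*(\mathcal V\cup\mathcal N,\mathcal V\cup\mathcal N;\mathbb Q)=0$. It restricts to $w^i|_{\mathcal V\cup\mathcal N}$, which is therefore zero.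
\end{proof}

\subsection{Concatenating an essential family}

\begin{proposition}\label{prop:families}
Let $M$ be a closed simply connected Riemannian manifold of diameter $\le D$, where $D>0$, and let $g\colon S^{2m}\to\Omega_{p_0}M$, $m\ge1$, be a continuous family of loops of length $\le L$ with $g_*[S^{2m}]\ne0$ in $H_{2m}(\Omega_{p_0}M;\mathbb Q)$. Then for all $p,q\in M$ and all integers $j\ge0$ there are either infinitely many geodesics from $p$ to $q$ of length $\le d(p,q)+(L+3D)j$, or at least $j+1$ such geodesics with pairwise different lengths.
\end{proposition}

\begin{proof}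
For $j=0$ take a minimal geodesic. Let $j\ge1$. Let $\alpha$ be a minimal geodesic from $p$ to $p_0$ and $\beta$ one from $p$ to $q$, and put
\[
\Gamma\colon(S^{2m})^j\to\Omega(p,q),\qquad \Gamma(x_1,\dots,x_j)=\alpha\, g(x_1)\cdots g(x_j)\,\alpha^{-1}\beta .
\]
All these paths have length $\le jL+2D+d(p,q)$.

The map $\Omega_{p_0}M\to\Omega(p,q)$, $\gamma\mapsto\alpha\gamma\alpha^{-1}\beta$, is a homotopy equivalence, with homotopy inverse $\delta\mapsto\alpha^{-1}\delta\beta^{-1}\alpha$. Hence the sphere $x\mapsto\alpha g(x)\alpha^{-1}\beta$ is nonzero in $H_{2m}(\Omega(p,q);\mathbb Q)$, and some $w\in H^{2m}(\Omega(p,q);\mathbb Q)$ takes a value $\theta\ne0$ on it. Fix a point $*\in S^{2m}$. As $M$ is simply connected, the loop $g(*)$ is homotopic to the constant loop with endpoints fixed. So the restriction of $\Gamma$ to each factor $\{*\}\times\cdots\times S^{2m}\times\cdots\times\{*\}$ is homotopic to this sphere: contract the loops $g(*)$ and reparametrize. Let $e_1,\dots,e_j\in H^{2m}((S^{2m})^j;\mathbb Q)$ be the pullbacks under the projections of the class with value $1$ on $[S^{2m}]$. By the K\"unneth theorem they form a basis, and a class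 in $H^{2m}((S^{2m})^j;\mathbb Q)$ is determined by its restrictions to the factors. Therefore $\Gamma^*w=\theta\sum_ie_i$. The $e_i$ have even degree, so they commute, and $e_i^2=0$; thus
\[
\Gamma^*(w^j)=\theta^j\Big(\sum_ie_i\Big)^j=\theta^j\,j!\;e_1e_2\cdots e_j\ne0 .
\]

Apply Lemma \ref{lem:approx} with $L'=jL+2D+d(p,q)$, $\mu=D$ and any $c>c_0$. It shows that $\Gamma$ is homotopic to a map through $B^{c_0}$, where $\sqrt{c_0}=jL+3D+d(p,q)$. Hence $w^j|_{B^{c_0}}\ne0$, and Lemma \ref{lem:LS} applies. Critical values are the squares of the lengths of the corresponding geodesics, and $\sqrt{c_0}\le d(p,q)+(L+3D)j$ as $j\ge1$.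
\end{proof}

\section{Essential families exist}\label{sec:top}

\begin{proposition}\label{prop:sphere}
Let $Y$ be a closed simply connected manifold of dimension $n\ge2$ and $y\in Y$. Then there are $m\ge1$ and a continuous $f\colon S^{2m}\to\Omega_yY$ with $f_*[S^{2m}]\ne0$ in $H_{2m}(\Omega_yY;\mathbb Q)$.
\end{proposition}

\begin{proof}
\emph{An odd rational homotopy group.} Let $(\Lambda V,d)$ be the Sullivan minimal model of $Y$: a free graded commutative differential algebra with $V^i\cong\mathrm{Hom}(\pi_i(Y),\mathbb Q)$ whose cohomology is $H^*(Y;\mathbb Q)$. If $V$ had no nonzero elements of odd degree, $\Lambda V$ would be a polynomial algebra concentrated in even degrees. Then $d$, which raises degrees by one, would vanish, and $H^*(Y;\mathbb Q)=\Lambda V$ would be either $\mathbb Q$ or infinite-dimensional. But $H^*(Y;\mathbb Q)$ is finite-dimensional, and $H^n(Y;\mathbb Q)=\mathbb Q$ as $Y$ is orientable. So $V^{i}\ne0$ for some odd $i$, and $i\ne1$ because $Y$ is simply connected. With $i=2m+1$ we obtain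
\[
\pi_{2m}(\Omega_yY)\otimes\mathbb Q=\pi_{2m+1}(Y)\otimes\mathbb Q\ne0,\qquad m\ge1 .
\]
Let $f\colon S^{2m}\to\Omega_yY$ represent an element of infinite order.

\emph{It is visible in homology.} The rational Hurewicz map of $G=\Omega_yY$ is injective (Cartan--Serre, Milnor--Moore); we recall the argument. The space $G$ is a path-connected H-space, of the homotopy type of a CW complex, and its rational cohomology has finite type. By Hopf's theorem $H^*(G;\mathbb Q)$ is a free graded commutative algebra on classes $x_\alpha$ of degrees $n_\alpha\geq 1$. The map
\[
(x_\alpha)\colon G\to\prod_\alpha K(\mathbb Q,n_\alpha)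
\]
induces an isomorphism in rational cohomology, hence in rational homology. Both spaces are H-spaces, hence simple, so by the Whitehead--Serre theorem the map induces an isomorphism on $\pi_*\otimes\mathbb Q$. The class $[f]$ is nonzero in $\pi_{2m}(G)\otimes\mathbb Q$. So some $x_\alpha$ of degree $2m$ satisfies $x_{\alpha*}[f]\ne0$ in $\pi_{2m}(K(\mathbb Q,2m))=\mathbb Q$, which means $\langle x_\alpha,f_*[S^{2m}]\rangle\ne0$.
\end{proof}

Let $M$ be a closed simply connected Riemannian manifold of dimension at least $2$. Replacing small pieces of the loops by minimal geodesics, as in the first step of the proof of Lemma \ref{lem:approx}, we may take the loops of $f$ in Proposition \ref{prop:sphere} (with $Y=M$) of length $\le L(M)$ for some finite $L(M)$. Propositions \ref{prop:families} and \ref{prop:sphere} thus give a linear bound for each individual $M$. The size of the small pieces, however, is dictated by the injectivity radius and by the modulus of continuity of $f$, and for neither do we have a bound in terms of $k,v,D,n$. The next two sections replace both by uniform quantities.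

\section{Uniform local contraction}\label{sec:contract}

\textbf{Normalization.} Lowering $k$ enlarges the class, so we may assume $k<0$. Multiplying all distances by $\sqrt{|k|}$ turns $\mathcal M_{k,v}^D(n)$ into $\mathcal M_{-1,v'}^{D'}(n)$ with $v'=|k|^{n/2}v$ and $D'=|k|^{1/2}D$, and multiplies all lengths by $\sqrt{|k|}$. So it suffices to prove the upper bounds in Theorems \ref{thm:A} and \ref{thm:B} for $k=-1$. A closed simply connected manifold of positive dimension has dimension at least $2$, so Theorem \ref{thm:A} is vacuous for $n=1$. In this and the next section $n\ge2$, $\mathcal M=\mathcal M_{-1,v}^D(n)$, and \emph{uniform} means depending only on $v,D,n$.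

We want to join nearby points $x,y$ by a path that depends continuously on $(x,y)$ and has length at most a uniform multiple of $d(x,y)$. Minimal geodesics do not serve: in general they are unique only below the injectivity radius, for which no uniform lower bound is at our disposal. Instead we shall move $x$ and $y$ toward each other by a vector field. For this it suffices that one of the two points has a direction that decreases the distance along \emph{all} minimal geodesics simultaneously. The next lemma, after \cite{GP}, provides it; this is the only place where the volume bound enters the proof of Theorem \ref{thm:A}.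

\subsection{A direction that shortens all minimal geodesics}

We use two comparison facts for curvature $\ge-1$.
\begin{itemize}
\item \emph{Toponogov's hinge theorem.} If minimal geodesics of lengths $a_1,a_2>0$ start at a point with angle $\theta$, the distance $d$ of their other endpoints satisfies $\cosh d\le\cosh a_1\cosh a_2-\sinh a_1\sinh a_2\cos\theta$.
\item \emph{Bishop's estimate.} In polar coordinates $(t,u)$ at $p$, before the cut locus, the volume density of $\exp_p$ is at most $\sinh^{n-1}t$.
\end{itemize}

For $x\ne y$ let $\Gamma_{xy}\subset T_xM$ be the compact set of unit initial vectors of minimal geodesics from $x$ to $y$.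

\begin{lemma}\label{lem:dir}
There are uniform $r,\sigma\in(0,\frac12]$ such that for $M\in\mathcal M$ and $0<d(p,q)\le r$: either there is a unit vector $u\in T_pM$ with $\langle u,w\rangle>\sigma$ for all $w\in\Gamma_{pq}$, or there is a unit vector $u\in T_qM$ with $\langle u,w\rangle>\sigma$ for all $w\in\Gamma_{qp}$.
\end{lemma}

The picture to have in mind is a product of a circle of length $2\delta$ with a fixed flat torus of diameter less than $D$, and two points $p,q$ that are opposite on the circle factor and equal in the other one. Then $d(p,q)=\delta$, both $\Gamma_{pq}$ and $\Gamma_{qp}$ have the form $\{e,-e\}$, and no $u$ has positive product with both vectors. Seen from $p$, all points far away lie in directions almost orthogonal to $e$, and the volume tends to $0$ with $\delta$. In particular $r$ cannot be chosen independently of $v$. The proof shows that this is typical: if the lemma fails for $p,q$, then all points not close to $p$ lie in directions almost orthogonal to the set $\Gamma_{pq}$, in the sense that their angular distance from it is close to $\frac\pi2$. There are too few such directions for the volume to be $\ge v$.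

\begin{proof}
\emph{Tube estimate.} Let $\emptyset\ne\Gamma\subset S^{n-1}$ be compact and $0<R_1<R_2<\pi$. We show
\begin{equation}\label{eq:tube}
|\{R_1\le d(\cdot,\Gamma)\le R_2\}|\le|S^{n-1}|\,\psi(R_1,R_2),\qquad
\psi(R_1,R_2)=\frac{\int_{R_1}^{R_2}\sin^{n-2}t\,dt}{\int_0^{R_1}\sin^{n-2}t\,dt},
\end{equation}
where $d$ is the angular distance. First let $\Gamma=\{\gamma_i\}$ be finite. The Voronoi cells $C_i=\{u:d(u,\gamma_i)\le d(u,\gamma_l)\text{ for all }l\}$ cover the sphere and overlap only in null sets, and $d(\cdot,\Gamma)=d(\cdot,\gamma_i)$ on $C_i$. Each $C_i$ is star-shaped about $\gamma_i$: if $u\in C_i$ and $u'$ lies on a minimal geodesic from $\gamma_i$ to $u$, then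
\[
d(u',\gamma_i)=d(u,\gamma_i)-d(u,u')\le d(u,\gamma_l)-d(u,u')\le d(u',\gamma_l).
\]
So, in polar coordinates at $\gamma_i$, a ray that meets $C_i$ beyond radius $R_1$ lies in $C_i$ up to radius $R_1$. The volume density is $\sin^{n-2}t$, and integration over the rays gives $|C_i\cap\{R_1\le d(\cdot,\gamma_i)\le R_2\}|\le\psi(R_1,R_2)\,|C_i\cap\{d(\cdot,\gamma_i)\le R_1\}|$. Summing over $i$ we get \eqref{eq:tube}. For general $\Gamma$ take finite $\frac1l$-dense subsets $\Gamma_l\subset\Gamma$. Since $d(\cdot,\Gamma)\le d(\cdot,\Gamma_l)\le d(\cdot,\Gamma)+\frac1l$, we have
$\{R_1\le d(\cdot,\Gamma)\le R_2\}\subset\{R_1\le d(\cdot,\Gamma_l)\le R_2+\frac1l\}$, and $l\to\infty$ gives \eqref{eq:tube}.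

\emph{Choice of constants.} Choose $\rho>0$ with $|S^{n-1}|\int_0^\rho\sinh^{n-1}t\,dt<v/2$. Then choose $r,\sigma\in(0,\frac12]$ so small that
\[
\kappa_0:=\frac{3\cosh D\,(r+\sigma)}\rho<1\quad\text{and}\quad
|S^{n-1}|\;\psi\big(\tfrac\pi2-\arcsin\kappa_0,\ \tfrac\pi2+\arcsin\sigma\big)\int_0^D\sinh^{n-1}t\,dt<\frac v2 .
\]
This is possible because $\psi(R_1,R_2)\to0$ as $R_1,R_2\to\frac\pi2$.

\emph{If the lemma fails, far points lie in a thin tube of directions.} Suppose the lemma fails for $p,q$ with $\delta=d(p,q)\le r$. Applying the failure to $-u$, we see that every unit $u\in T_pM$ has $\langle u,w\rangle\ge-\sigma$ for some $w\in\Gamma_{pq}$, and every unit $u\in T_qM$ has $\langle u,w\rangle\ge-\sigma$ for some $w\in\Gamma_{qp}$.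

Let $x\ne q$ with $a=d(p,x)\ge\rho$, and put $b=d(q,x)$. Take a minimal geodesic from $q$ to $x$ and a minimal geodesic from $q$ to $p$ such that the cosine of their angle is $\ge-\sigma$. The hinge theorem at $q$ gives
\[
\cosh a\le\cosh b\cosh\delta+\sigma\sinh b\sinh\delta .
\]
Since $\delta\le1$, we have $\cosh\delta-1\le\delta^2$ and $\sinh\delta\le2\delta$, so
\[
\cosh a-\cosh b\le\cosh D\,(\delta^2+2\sigma\delta)\le2\cosh D\,\delta(\delta+\sigma).
\]
Let $u\in T_pM$ be the initial vector of a minimal geodesic from $p$ to $x$, let $w\in\Gamma_{pq}$ be \emph{arbitrary}, and put $\theta=\angle(u,w)$. The hinge theorem at $p$ gives $\cosh b\le\cosh a\cosh\delta-\sinh a\sinh\delta\cos\theta$, hence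
\[
\sinh a\sinh\delta\cos\theta\le\cosh a\,(\cosh\delta-1)+(\cosh a-\cosh b)\le3\cosh D\,\delta(\delta+\sigma).
\]
As $\sinh a\sinh\delta\ge\rho\delta$ and $\delta\le r$, this yields $\cos\theta\le\kappa_0$. So $u$ has distance at least $\frac\pi2-\arcsin\kappa_0$ from $\Gamma_{pq}$. By the failure at $p$ it has distance at most $\frac\pi2+\arcsin\sigma$ from $\Gamma_{pq}$. Thus
\[
u\in\Theta:=\big\{\tfrac\pi2-\arcsin\kappa_0\le d(\cdot,\Gamma_{pq})\le\tfrac\pi2+\arcsin\sigma\big\}.
\]

\emph{Contradiction.} Up to a null set, $M$ is contained in $B(p,\rho)\cup\exp_p\{tu:u\in\Theta,\ 0\le t\le D\}$, where only vectors inside the cut locus are used. Bishop's estimate bounds the volume of the first set by $|S^{n-1}|\int_0^\rho\sinh^{n-1}t\,dt<v/2$ and, with \eqref{eq:tube}, that of the second set by $|\Theta|\int_0^D\sinh^{n-1}t\,dt<v/2$. So $\operatorname{vol}(M)<v$, a contradiction.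
\end{proof}

\subsection{The contraction}

\begin{lemma}\label{lem:H}
Let $r,\sigma$ be as in Lemma \ref{lem:dir} and $A=2/\sigma$. For $M\in\mathcal M$ and $U=\{(x,y)\in M\times M:d(x,y)<r\}$ there is a continuous $H\colon U\times[0,1]\to M$ with $H(x,y,0)=x$, $H(x,y,1)=y$, $H(x,x,t)=x$, such that the path $H(x,y,\cdot)$ has length $\le A\,d(x,y)$. In particular, $H(x,y,\cdot)$ stays within $A\,d(x,y)$ of $x$.
\end{lemma}

\begin{proof}
Let $W=\{0<d<r\}\subset M\times M$. For $z=(x,y)\in W$ let $G_z\subset T_z(M\times M)$ be the compact set of the vectors $g_\gamma=(-\gamma'(0),\gamma'(d(x,y)))$, where $\gamma$ runs through the unit-speed minimal geodesics from $x$ to $y$. By the first variation formula, if $z$ moves with velocity $X$, the forward rate of change of the distance is at most $\langle X,g_\gamma\rangle$ for each $\gamma$.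

\emph{A vector field.} We first find at each $z\in W$ a unit vector $X_z$ with $\langle X_z,g\rangle<-\sigma$ for all $g\in G_z$. If the first alternative of Lemma \ref{lem:dir} holds for $(x,y)$ with $u\in T_xM$, take $X_z=(u,0)$; then $\langle X_z,g_\gamma\rangle=-\langle u,\gamma'(0)\rangle<-\sigma$. If the second holds with $u\in T_yM$, take $X_z=(0,u)$; then $\langle X_z,g_\gamma\rangle=\langle u,\gamma'(d(x,y))\rangle<-\sigma$, since $-\gamma'(d(x,y))\in\Gamma_{yx}$. Limits of minimal geodesics are minimal, so limits of elements of $G_{z_l}$ with $z_l\to z$ lie in $G_z$. Hence a smooth local extension of $X_z$ of norm $\le1$ satisfies the strict inequality near $z$. The two conditions, norm at most $1$ and the strict inequality, are convex, so a partition of unity yields a smooth vector field $X$ on $W$ with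
\[
|X|\le1,\qquad\langle X(z),g\rangle<-\sigma\quad\text{for all }g\in G_z,\ z\in W .
\]
Let $\varphi_s$ be its local flow.

\emph{Integral curves.} Let $c(s)=\varphi_s(z)$, $s\ge0$, and $f(s)=d(c(s))$, the distance of the two components of $c(s)$. By the first variation formula $\limsup_{h\to0^+}\frac{f(s+h)-f(s)}h\le-\sigma$, so the Lipschitz function $f$ satisfies $f(s')\le f(s)-\sigma(s'-s)$ for $s\le s'$. For $\zeta>0$ the set $\{\zeta\le d\le d(z)\}$ is a compact subset of $W$, so $c$ exists as long as $f$ stays bounded away from $0$. Therefore $c$ exists exactly up to a time $T(z)\le d(z)/\sigma$ at which $f\to0$. Since $|c'|\le1$, the curve converges, as $s\to T(z)$, to a point of the diagonal. Put $T=0$ on the diagonal.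

\emph{$T$ is continuous on $U$.} At points of the diagonal this follows from $T\le d/\sigma$. Let $z_0\in W$ and $0\le s<T(z_0)$. For $z$ near $z_0$, $\varphi_s(z)$ is defined and $T(z)=s+T(\varphi_sz)$. Hence
\[
|T(z)-T(z_0)|=|T(\varphi_sz)-T(\varphi_sz_0)|\le\frac{d(\varphi_sz)+d(\varphi_sz_0)}{\sigma},
\]
which is small if first $s$ is chosen close to $T(z_0)$ and then $z$ close to $z_0$.

\emph{The homotopy.} For $z\in W$ put $\Phi(z,t)=\varphi_{tT(z)}(z)$, meaning the limit point if $t=1$; for $z$ on the diagonal put $\Phi(z,t)=z$. At $(z_0,t_0)$ with $z_0\in W$, $t_0<1$, continuity holds by continuous dependence of solutions of differential equations. If $s\le tT(z)$, then $\operatorname{dist}(\Phi(z,t),\varphi_s(z))\le T(z)-s$, because $|X|\le1$. So for $z_0\in W$, $s<T(z_0)$ and $(z,t)$ near $(z_0,1)$,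
\[
\operatorname{dist}(\Phi(z,t),\Phi(z_0,1))\le(T(z)-s)+\operatorname{dist}(\varphi_sz,\varphi_sz_0)+(T(z_0)-s),
\]
and with $s$ close to $T(z_0)$ this gives continuity at $(z_0,1)$. At points of the diagonal use $\operatorname{dist}(\Phi(z,t),z)\le T(z)\le d(z)/\sigma$.

Write $\Phi=(\Phi_1,\Phi_2)$; then $\Phi_1(z,1)=\Phi_2(z,1)$. Let $H(x,y,\cdot)$ be the path $\Phi_1((x,y),\cdot)$ followed by the reverse of $\Phi_2((x,y),\cdot)$. It goes from $x$ to $y$, and its length is at most $2T(x,y)\le2d(x,y)/\sigma$.
\end{proof}

\section{Finitely many models}\label{sec:models}

\subsection{Continuous comparison maps}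

The Gromov--Hausdorff distance $d_{GH}(Y,M)$ of compact metric spaces is half the infimum of the distortions $\sup|d(x,x')-d(y,y')|$ over all correspondences, that is, relations $\mathcal R\subset Y\times M$ projecting onto both factors; the supremum is over $(x,y),(x',y')\in\mathcal R$. A correspondence of small distortion gives maps that almost preserve distances but need not be continuous. The contraction $H$ makes them continuous, one skeleton at a time.

\begin{lemma}\label{lem:cont}
There is a uniform $\Lambda$ such that if $M,Y\in\mathcal M$, $\eta>0$, $\Lambda\eta<r$, and $a\colon Y\to M$ is any map (not necessarily continuous) with $d(ax,ay)\le d(x,y)+2\eta$ for all $x,y\in Y$, then there is a continuous $h\colon Y\to M$ with $d(h(y),a(y))\le\Lambda\eta$ for all $y\in Y$.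
\end{lemma}

\begin{proof}
Put $\rho_0=0$, $\rho_i=A(\rho_{i-1}+3)+3$ and $\Lambda=\rho_n+3$. Triangulate $Y$ with simplices of diameter $<\eta$ and order the vertices. Let $h=a$ on vertices; then $h$ maps the vertices of a common simplex to points at mutual distance $<3\eta$. For a simplex with vertices $v_0<\dots<v_i$, $i\geq 1$, and $z\in[v_1,\dots,v_i]$ set
\[
h\big((1-t)v_0+tz\big)=H(h(v_0),h(z),t).
\]
Assume inductively that $h$ is defined and continuous on the simplices of dimension less than $i$, and that every point of the $h$-image of an $(i-1)$-simplex is within $\rho_{i-1}\eta$ of the $h$-image of each of its vertices. Then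
\[
d(h(v_0),h(z))\le d(hv_0,hv_1)+d(hv_1,hz)\le(\rho_{i-1}+3)\eta\le\Lambda\eta<r,
\]
so the formula makes sense. By Lemma \ref{lem:H} every point of $h([v_0,\dots,v_i])$ is within $A(\rho_{i-1}+3)\eta$ of $h(v_0)$, hence within $\rho_i\eta$ of every $h(v_l)$. On the face opposite to $v_0$, where $t=1$, the formula agrees with the previous definition; on faces containing $v_0$ it restricts to the corresponding formula. It is continuous, since at $t=0$ it does not depend on $z$. This completes the induction. Finally, if $y$ lies in a simplex with vertex $v$, then, as the $\rho_i$ increase, $d(hy,ay)\le d(hy,hv)+d(av,ay)\le(\rho_n+3)\eta=\Lambda\eta$.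
\end{proof}

Fix a uniform $\eta>0$ with $(2\Lambda+4)\eta<r/2$. By Gromov's precompactness theorem $\mathcal M$ is totally bounded in the Gromov--Hausdorff metric. A subset of a totally bounded space admits finite nets consisting of its own points: cover the whole space by finitely many open balls of radius $\eta/2$ and take, for each ball that meets the subset, one point of the subset in it. Hence for $\mathcal M$, and also for the subclass $\mathcal S$ of its simply connected members, there is a finite list $M_1,\dots,M_s$ \emph{in the class itself} such that every $M$ in the class has $d_{GH}(M,M_i)<\eta$ for some $i$. We choose these lists once and for all; they depend only on $v,D,n$.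

\begin{lemma}\label{lem:model}
If $M,M_i\in\mathcal M$ and $d_{GH}(M,M_i)<\eta$, there is a homotopy equivalence $h\colon M_i\to M$ with $d(hx,hy)<r$ whenever $d(x,y)\le r/2$.
\end{lemma}

\begin{proof}
A correspondence $\mathcal R\subset M_i\times M$ of distortion $\le2\eta$ gives maps $a\colon M_i\to M$ and $b\colon M\to M_i$ with $(x,ax)\in\mathcal R$ and $(by,y)\in\mathcal R$. They change distances by at most $2\eta$. Comparing $(x,ax)$ with $(bax,ax)$ we get $d(x,bax)\le2\eta$, and comparing $(by,y)$ with $(by,aby)$ we get $d(y,aby)\le2\eta$. Let $h,h'$ be the continuous maps of Lemma \ref{lem:cont} for $a$ and $b$. Then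
\[
d(h'hx,x)\le d(h'hx,bhx)+d(bhx,bax)+d(bax,x)\le\Lambda\eta+(\Lambda\eta+2\eta)+2\eta<r,
\]
so $(x,t)\mapsto H(h'hx,x,t)$, with $H$ on $M_i$, is a homotopy from $h'h$ to the identity. Likewise
\[
d(hh'y,y)\le d(hh'y,ah'y)+d(ah'y,aby)+d(aby,y)\le\Lambda\eta+(\Lambda\eta+2\eta)+2\eta<r,
\]
and $H$ on $M$ gives $hh'\simeq\mathrm{id}$. Finally, if $d(x,y)\le r/2$, then $d(hx,hy)\le d(ax,ay)+2\Lambda\eta\le d(x,y)+(2\Lambda+2)\eta<r$.
\end{proof}

\subsection{Transplanting families with length control}

The map $h$ is only continuous, so the image of a short loop need not even be rectifiable. But $h$ is controlled at the fixed scale $r/2$, and between points at distance $<r$ the contraction $H$ provides paths of controlled length. So we sample the loops at scale $r/2$ in the model, map the sample points by $h$, and reconnect in $M$ by $H$.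

\begin{lemma}\label{lem:transplant}
Let $h\colon M_i\to M$ be as in Lemma \ref{lem:model}, let $f\colon X\to\Omega_yM_i$ be continuous, and let $N\ge1$ be an integer such that $d(f(x)(s),f(x)(t))\le r/2$ whenever $|s-t|\le1/N$ and $x\in X$. Then $\Omega h\circ f\colon X\to\Omega_{h(y)}M$, $x\mapsto h\circ f(x)$, is homotopic in $\Omega_{h(y)}M$ to a map $g$ all of whose loops have length $\le NAr$.
\end{lemma}

\begin{proof}
Let $t_l=l/N$ for $0\le l\le N$, and let $g(x)$ on $[t_l,t_{l+1}]$ be the path $H(hf(x)(t_l),hf(x)(t_{l+1}),\cdot)$. By Lemmas \ref{lem:model} and \ref{lem:H} it is defined and has length $\le Ar$. So $g(x)$ has length $\le NAr$.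

The homotopy replaces a growing initial part of each piece. For $0\le\lambda\le1$ define a loop on $[t_l,t_{l+1}]$, at the point $t_l+\tau/N$ with $0\le\tau\le1$, by
\[
\begin{cases}
H\big(hf(x)(t_l),\,hf(x)(t_l+\lambda/N),\,\tau/\lambda\big)&\text{if }\tau\le\lambda,\ \lambda>0,\\
hf(x)(t_l+\tau/N)&\text{if }\tau\ge\lambda .
\end{cases}
\]
The formulas agree for $\tau=\lambda>0$, the values at $t_l$ and $t_{l+1}$ do not depend on $\lambda$, and we get $hf(x)$ for $\lambda=0$ and $g(x)$ for $\lambda=1$. Continuity is clear from the formulas except at $\lambda=\tau=0$. There it holds because the first formula stays within $A\,d(hf(x)(t_l),hf(x)(t_l+\lambda/N))$ of $hf(x)(t_l)$, and this bound tends to $0$ as $\lambda\to0$, uniformly in $x$.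
\end{proof}

\subsection{Proof of Theorem \ref{thm:A}}

We have normalized to $k=-1$ and $n\ge2$. For each model $M_i$ in the finite list for $\mathcal S$ choose, once and for all, a point $y_i$, a map $f_i\colon S^{2m_i}\to\Omega_{y_i}M_i$ as in Proposition \ref{prop:sphere}, and a number $N_i$ as in Lemma \ref{lem:transplant}; it exists because $(x,t)\mapsto f_i(x)(t)$ is uniformly continuous. We have no estimate for $N_i$, but there are only finitely many of them, so
\[
L=\max_iN_iAr
\]
is a uniform constant.

Let $M\in\mathcal S$. Take $M_i$ in the list with $d_{GH}(M,M_i)<\eta$, the homotopy equivalence $h\colon M_i\to M$ of Lemma \ref{lem:model}, and put $p_0=h(y_i)$, $m=m_i$. Lemma \ref{lem:transplant} gives $g\colon S^{2m}\to\Omega_{p_0}M$ with all loops of length $\le L$ and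
\[
g_*[S^{2m}]=(\Omega h)_*f_{i*}[S^{2m}]\in H_{2m}(\Omega_{p_0}M;\mathbb Q).
\]
Since $h$ induces isomorphisms of all homotopy groups, so does $\Omega h$ between these path-connected loop spaces; so $\Omega h$ is a weak homotopy equivalence and $g_*[S^{2m}]\ne0$. Proposition \ref{prop:families} now gives Theorem \ref{thm:A} with $C_0=L+3D$. \qed

\begin{remark}
The constants are obtained from finite Gromov--Hausdorff nets, that is, by compactness, and are not explicit. The auxiliary constants $r$, $\sigma$, $A$, $\Lambda$, $\eta$ can be computed from $v,D,n$; the numbers $N_i$ cannot be read off from the argument.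
\end{remark}

\section{Fundamental group and optimality}\label{sec:pi1}

\begin{proof}[Proof of Theorem \ref{thm:B}]
If $\pi_1(M)$ is infinite, different homotopy classes of paths supply the geodesics; if it is finite, we pass to the universal cover, whose diameter has to be bounded.

\emph{$\pi_1(M)$ infinite.} This includes $n=1$; no curvature bound is used. The group $\pi_1(M,p)$ is generated by the classes of loops at $p$ of length $<3D$: cut a rectifiable loop into pieces of length $<D$ and join the cut points to $p$ by minimal geodesics. These classes form a symmetric set, which is finite because a ball of radius $3D$ in the universal cover contains only finitely many lifts of $p$. An infinite finitely generated group has elements of every word length $0,1,2,\dots$, so at least $j+1$ elements have word length $\le j$. Composing loops that represent them with a minimal geodesic from $p$ to $q$, we obtain $j+1$ distinct homotopy classes of paths from $p$ to $q$, each containing a path of length $\le d(p,q)+3Dj$. A shortest path in each class is a geodesic, and geodesics in different classes are distinct.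

\emph{$\pi_1(M)$ finite, $n\ge2$.} We again normalize to $k=-1$. Consider the finite list of models $M_i$ for all of $\mathcal M$, and let $P$ be the largest order of a finite group among the $\pi_1(M_i)$ (if there is none, the present case does not occur). By Lemma \ref{lem:model}, $M$ is homotopy equivalent to some $M_i$, so $|\pi_1(M)|\le P$, and $P$ is uniform. The universal cover $\tilde M$ is closed, has the same lower curvature bound and has volume $\ge v$. Lifting minimal geodesics, we see that it is covered by at most $P$ closed balls of radius $D$ centered at the lifts of one point. As $\tilde M$ is connected, the intersection graph of these balls is connected, and centers of intersecting balls have distance $\le2D$. Hence $\operatorname{diam}\tilde M\le D+2D(P-1)+D=2DP$. Apply Theorem \ref{thm:A} to $\tilde M\in\mathcal M_{-1,v}^{2DP}(n)$ and to the endpoints $\tilde p,\tilde q$ of a lift of a minimal geodesic from $p$ to $q$; here $d(\tilde p,\tilde q)=d(p,q)$. By uniqueness of lifts, distinct geodesics from $\tilde p$ to $\tilde q$ project to distinct geodesics from $p$ to $q$, of the same length.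

Altogether, with $k=-1$, $C_1=\max\{3D,\,C_0(-1,v,2DP,n)\}$ works if $n\ge2$ (and $C_1=3D$ if $P$ is not defined), while $C_1=3D$ works if $n=1$.

\emph{Optimality.} Consider the round $S^n$ of radius $R$, $n\ge2$, with $d=d(p,q)$, and the strictly increasing list \eqref{eq:sphere}. If $\ell=2i+1$ is odd, the $\ell$-th length is $2\pi Ri+d\ge\pi R(\ell-1)$. If $\ell=2i$ is even, it is $2\pi Ri-d\ge\pi R(\ell-1)$, as $d<\pi R$. So among any $\ell$ geodesics from $p$ to $q$ one has length $\ge\pi R(\ell-1)$. If the class contains this sphere, a constant $C$ as in the conjecture satisfies $C\ell\ge\pi R(\ell-1)$ for all $\ell\ge1$, and $\ell\to\infty$ gives $C\ge\pi R$.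
\end{proof}

\begin{thebibliography}{9}

\bibitem{BIRS}
\emph{Cohomogeneity Two Manifolds of Positive Sectional Curvature},
\url{http://webfiles.birs.ca/workshops//2022/22frg800/report22frg800.pdf}.

\bibitem{GP}
Grove--Petersen,
Ann. of Math. \textbf{128} (1988).

\end{thebibliography}

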